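# Adding a Hilbert Space to a Space with the Hereditary Approximation Property

## 1. Overwriting coordinates: the maps $U$ and $V$

We begin with a piece of linear algebra. Let $X$ be a Banach space, let $G$ be a Hilbert space, and suppose that we have bounded operators $R:G\to X$ and $S:X\to G$ with $SR=I_G$. Put $Q=RS$. Then $Q^2=RSRS=RS=Q$, so $Q$ is a projection of $X$ onto the copy $R(G)$ of $G$ inside $X$. Consider the two maps
$$U:X\oplus G\to X,\quad U(x,h)=x-RSx+Rh,\qquad\qquad V:X\to X\oplus G,\quad V(x)=(x-RSx,\;Sx).$$

In words, $U$ erases the $R(G)$-coordinates of $x$ and writes $h$ in their place. The map $V$ reads those coordinates off again, puts them into the second slot, and leaves zeros behind. The smallest example is $X=\mathbb R^2$, $G=\mathbb R$, $R(t)=(t,0)$, $S(a,b)=a$. Here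
$$U\big((a,b),h\big)=(h,b),\qquad V(a,b)=\big((0,b),a\big),\qquad VU\big((a,b),h\big)=\big((0,b),h\big).$$
The number $a$ has been lost, and nothing else.

The same happens in general. Let $w=U(x,h)=(I-Q)x+Rh$. Since $S(I-Q)=S-SRS=0$ and $SR=I$, we get $Sw=h$. Since $QR=RSR=R$, we get $(I-Q)w=(I-Q)x$. Hence
$$VU(x,h)=(x-Qx,\;h)=(x,h)-(Qx,0).\tag{1}$$

Now for what this is good for. Suppose we have a subspace $Z\subset X\oplus G$ with some pathology, and we want a subspace of $X$ alone with the same pathology. We push $Z$ into $X$ by $U$ and pull functionals back to $X$ by $V$. By (1), the only damage is the term $(Qx,0)$. If $Q(X)\subset Z$, then everything lost belongs to $Z$, and the relations that describe the pathology on $Z$ will also dispose of the lost part. The pathology in question is the failure of the approximation property.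

## 2. The hereditary approximation property of $X\oplus\ell_2$

Throughout, "space" means infinite-dimensional Banach space, scalars are real or complex, and subspaces are closed linear subspaces. All pairings are bilinear, so $\ell_2^*$ is treated as a space of functionals. On $X\oplus\ell_2$ we use the norm $\|(x,h)\|=(\|x\|^2+\|h\|^2)^{1/2}$, and we identify $x\in X$ with $(x,0)$. A functional $\psi$ on $X\oplus \ell_2$ is a pair $(x^*,g)$ with $\psi(x,h)=x^*(x)+g(h)$. Here $x^*=\psi|_X$ and $g=\psi|_{\ell_2}$, so $\|x^*\|,\|g\|\le\|\psi\|$.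

**Definition (AP).** A Banach space $Z$ has the *approximation property* (AP) if for every compact $K\subset Z$ and every $\varepsilon>0$ there is a bounded finite-rank operator $T:Z\to Z$ with $\|Tz-z\|<\varepsilon$ for all $z\in K$.

Finite-dimensional spaces have the AP, with $T=I$. A Hilbert space $H$ has the AP: take a finite set $A\subset K$ such that every point of $K$ is at distance less than $\varepsilon$ from $A$, and let $T$ be the orthogonal projection onto $\operatorname{span}A$. Then $\|Tz-z\|=\operatorname{dist}(z,\operatorname{span} A)<\varepsilon$ on $K$.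

**Definition (HAP).** A Banach space $X$ has the *hereditary approximation property* (HAP) if every subspace of $X$ has the AP.

For instance $\ell_2$ has the HAP, because its subspaces are Hilbert spaces. The HAP is invariant under isomorphism, so the choice of norm on a direct sum does not matter. The question, Question 5 of "Hereditary Approximation Property" (http://www.math.tamu.edu/~johnson/HAP5.2.4.pdf), reads: if $X$ has the HAP, does $X\oplus\ell_2$ necessarily have the HAP?

The AP itself passes easily to direct sums. The difficulty is that a subspace $Z$ of $X\oplus\ell_2$ can sit in a skew position and need not be a sum of a subspace of $X$ and a subspace of $\ell_2$.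

We use the AP through traces. The following is a theorem of Grothendieck; it is Theorem 1.e.4 in Lindenstrauss–Tzafriri, *Classical Banach Spaces I*.

**Fact 1.** $Z$ has the AP if and only if for all $(\varphi_i)\subset Z^*$, $(z_i)\subset Z$ with $\sum\|\varphi_i\|\|z_i\|<\infty$ and $\sum_i\varphi_i(z)z_i=0$ for all $z\in Z$, one has $\sum_i\varphi_i(z_i)=0$.

So failure of the AP means that some absolutely convergent "infinite matrix" $\sum\varphi_i\otimes z_i$ acts as the zero operator and still has nonzero trace. The proof works equally well for a scale of conditions, so we carry a parameter $s$. For the question as posed, read $s=1$ everywhere.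

**Definition (AP$_s$).** Let $0<s\le1$. A Banach space $Z$ has AP$_s$ if $\sum_i\varphi_i(z_i)=0$ whenever $\varphi_i\in Z^*$, $z_i\in Z$, $\sum(\|\varphi_i\|\|z_i\|)^s<\infty$ and $\sum_i\varphi_i(z)z_i=0$ for all $z\in Z$. If $Z$ fails AP$_s$, a pair $(\varphi_i),(z_i)$ that satisfies the hypotheses with $\sum_i\varphi_i(z_i)\neq0$ is called a *witness*.

Here are the elementary properties that we need, with their proofs.

* By Fact 1, AP$_1$ is the AP. If $\sum a_i^s<\infty$ with $a_i\ge0$, then eventually $a_i\le1$, so $a_i\le a_i^s$ and $\sum a_i<\infty$. Hence the AP implies AP$_s$ for every $s\le1$. In particular every Hilbert space has AP$_s$.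
* AP$_s$ is invariant under isomorphism. If $T:Z\to Z'$ is an isomorphism onto and $(\varphi_i),(z_i)$ is a witness on $Z'$, then $(\varphi_i\circ T),(T^{-1}z_i)$ is a witness on $Z$. Indeed the products of norms grow at most by the factor $\|T\|\|T^{-1}\|$, we have $\sum\varphi_i(Tz)T^{-1}z_i=T^{-1}0=0$, and $\varphi_i(TT^{-1}z_i)=\varphi_i(z_i)$.
* A finite-dimensional space has AP$_s$. There $\sum\varphi_i\otimes z_i$ converges in the space of operators to the zero operator, and the trace is continuous, so $\sum_i\varphi_i(z_i)=\operatorname{tr}0=0$.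
* A witness has infinitely many nonzero terms. If only finitely many terms are nonzero, restrict the $\varphi_i$ to the finite-dimensional space $\operatorname{span}\{z_i\}$ and apply the previous item.

The other notion that we need is type.

**Definition (type).** $X$ has *type* $p$, $1\le p\le2$, if there is a constant $T$ with $\mathbb E\big\|\sum_j\epsilon_jx_j\big\|\le T\big(\sum_j\|x_j\|^p\big)^{1/p}$ for all finite families $(x_j)$ in $X$, where the $\epsilon_j$ are independent random signs. The type is *nontrivial* if $p>1$.

Every Banach space has type $1$, by the triangle inequality. The space $\ell_2$ has type $2$, because $\mathbb E\|\sum\epsilon_jx_j\|^2=\sum\|x_j\|^2$. In $\ell_1$ we have $\|\sum_{j\le n}\epsilon_je_j\|=n$ for all signs, and $n\le Tn^{1/p}$ for all $n$ forces $p=1$. So $\ell_1$ has no nontrivial type.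

Here are the results.

**Theorem A.** Let $X$ have nontrivial type and let $0<s\le1$. If some subspace of $X\oplus\ell_2$ fails AP$_s$, then some subspace of $X$ fails AP$_s$.

**Theorem B.** $X$ has the HAP if and only if $X\oplus\ell_2$ has the HAP.

So the answer to the question is yes. The bridge from A to B is a theorem of Szankowski (*Subspaces without the approximation property*, Israel J. Math. 30 (1978); see Lindenstrauss–Tzafriri, *Classical Banach Spaces II*, Sect. 1.g).

**Fact 2.** If $\sup\{p:X\text{ has type }p\}<2$, then $X$ has a subspace failing the AP. In particular, a space with the HAP has nontrivial type.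

**Proof of Theorem B from Theorem A.** If $X$ has the HAP, it has nontrivial type by Fact 2. If some subspace of $X\oplus\ell_2$ failed the AP, then Theorem A with $s=1$ would give a subspace of $X$ failing the AP, a contradiction. Conversely, $X$ is a subspace of $X\oplus\ell_2$, so if $X\oplus\ell_2$ has the HAP, then so does $X$. $\square$

For context only: in Theorem B one cannot replace $\ell_2$ by an arbitrary space with the HAP. Casazza, García and Johnson (*An example of an asymptotically Hilbertian space which fails the approximation property*, Proc. Amer. Math. Soc. 129 (2001)) give two spaces with the HAP whose direct sum fails the HAP.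

## 3. Products, graphs, and a complemented copy of $\ell_2$

Let $X$ have the HAP, and let us test some subspaces $Z$ of $X\oplus\ell_2$.

*Products.* Let $Z=X_1\oplus H_1$ with $X_1\subset X$ and $H_1\subset\ell_2$. Given a compact $K\subset Z$, its projections to $X_1$ and $H_1$ are compact. Approximate the identity on them up to $\varepsilon/2$ by finite-rank $T_1,T_2$. Then $T_1\oplus T_2$ moves each point of $K$ by less than $\varepsilon$, so $Z$ has the AP.

*Graphs.* Let $T:X_1\to\ell_2$ be bounded. Then $Z=\{(x,Tx):x\in X_1\}$ is isomorphic to $X_1$ and has the AP. In the same way, $\{(Th,h):h\in H_1\}$ with $T:H_1\to X$ bounded is isomorphic to a Hilbert space and has the AP.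

*A complemented $\ell_2$.* Suppose there are bounded $R:\ell_2\to X$ and $S:X\to\ell_2$ with $SR=I$. Then $X\cong\ker S\oplus\ell_2$, so $X\oplus\ell_2\cong\ker S\oplus\ell_2\oplus\ell_2\cong\ker S\oplus\ell_2\cong X$, and $X\oplus \ell_2$ has the HAP. That is quick, but it hides the mechanism, so let us redo it with $U$ and $V$. Suppose that $Z$ fails AP$_s$, with witness $(\psi_i),(z_i)$ normalized so that $\sum_i\psi_i(z_i)=1$. Extend the $\psi_i$ to $X\oplus\ell_2$ with the same norms, write $z_i=(x_i,h_i)$, and suppose in addition that $R(\ell_2)\subset Z$. Put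
$$w_i=Uz_i\in X,\qquad f_i=\psi_i\circ V\in X^*.$$
By (1), $f_i(w_j)=\psi_i(z_j)-\psi_i(Qx_j)$. Therefore
$$\sum_if_i(w_j)w_i=U\Big(\sum_i\psi_i(z_j)z_i\Big)-U\Big(\sum_i\psi_i(Qx_j)z_i\Big)=0,$$
because $z_j\in Z$ and $Qx_j\in Z$. So $\sum f_i\otimes w_i$ induces the zero operator on $W=\overline{\operatorname{span}}\{w_i\}\subset X$. Its trace is $1-\sum_i\psi_i(RSx_i)$. The last sum is the trace of $\sum_i(\psi_iR)\otimes(Sx_i)$ on $\ell_2$. That tensor induces the operator $h\mapsto S\big(\sum_i\psi_i(Rh)x_i\big)$, and this operator is $0$, since $Rh\in Z$ and $\sum_i\psi_i(Rh)x_i$ is the $X$-component of $\sum_i\psi_i(Rh)z_i=0$. As $\ell_2$ has AP$_s$, the sum vanishes, the trace on $W$ is $1$, and $W\subset X$ fails AP$_s$.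

This computation is the skeleton of the whole proof. It used two gifts: bounded $R$ and $S$ with $SR=I$ on all of $\ell_2$, and the inclusion $R(\ell_2)\subset Z$.

## 4. Where infinitely many blocks stop being bounded operators

A general $X$ does not contain $\ell_2$. What nontrivial type gives (Section 5) is finite-dimensional: uniformly bounded pairs $R:\ell_2^N\to X$, $S:X\to\ell_2^N$ with $SR=I$, for every $N$. The natural attempt is to cut $\ell_2$ into consecutive finite-dimensional coordinate blocks $G_1,G_2,\dots$ with coordinate projections $P_k:\ell_2\to G_k$, to find $R_k:G_k\to X$ and $S_k:X\to G_k$ with $S_lR_k=\delta_{lk}I$, and to put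
$$U(x,h)=x-\sum_kR_kS_kx+\sum_kR_kP_kh,\qquad V(x)=\Big(x-\sum_kR_kS_kx,\ \sum_kS_kx\Big).\tag{2}$$

The attempt stops at this display: the sums need not converge. Two examples with one-dimensional blocks $G_k=\operatorname{span}\{e_k\}$ show it (they test the construction only; nothing is claimed about their HAP). In $X=\ell_4$ let $R_ke_k=e_k$ and $S_kx=x_ke_k$, all of norm $1$. For $x=(k^{-1/2})_k\in\ell_4$ we have $\sum_k\|S_kx\|^2=\sum k^{-1}=\infty$, so $\sum_kS_kx$ does not converge in $\ell_2$. In $X=\ell_{4/3}$ with the same formulas, $h=(k^{-3/4})_k$ lies in $\ell_2$, since $\sum k^{-3/2}<\infty$, but $\sum_kR_kP_kh$ has partial sums of unbounded norm in $\ell_{4/3}$, since $\sum (k^{-3/4})^{4/3}=\sum k^{-1}=\infty$. A cleverer choice cannot help in $\ell_4$: by Pitt's theorem every bounded $S:\ell_4\to\ell_2$ is compact, so $SR=I$ on $\ell_2$ is impossible.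

The way past this point is to look at what the skeleton in Section 3 really used. It never needed $U$ on all of $X\oplus\ell_2$, only the vectors $Uz_i$; and it never needed $V$, only the functionals $\psi_i\circ V$. In a witness the $z_i$ and the $\psi_i$ can be rescaled so that both tend to $0$ in norm. Then the sets $\{z_i\}$ and $\{\psi_i\}$ are relatively compact, and we can choose the blocks *after* seeing them, so that the $k$-th terms in (2), evaluated on $z_i$ or composed with $\psi_i$, are $O(2^{-k})$ uniformly in $i$. All the series we need then converge absolutely, although $U$ and $V$ do not exist as bounded operators.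

The second gift, $R_k(G_k)\subset Z$, is earned by moving $Z$ with an isomorphism of $X\oplus\ell_2$ so that $Z\cap X$ becomes infinite-dimensional, and choosing all $R_k$ with values in $Z\cap X$.

## 5. Complemented Euclidean blocks from nontrivial type

The next fact combines a theorem of Pisier (*Holomorphic semi-groups and the geometry of Banach spaces*, Ann. of Math. 115 (1982): nontrivial type implies $K$-convexity) and one of Figiel and Tomczak-Jaegermann (*Projections onto Hilbertian subspaces of Banach spaces*, Israel J. Math. 33 (1979): $K$-convexity implies local $\pi$-Euclideanity). We use only the combined statement. Recall that the Banach–Mazur distance of $F$ and $\ell_2^n$ is $\inf\|T\|\|T^{-1}\|$ over isomorphisms $T:\ell_2^n\to F$. In finite dimensions the infimum is attained. For example, the distance of $\ell_1^2$ and $\ell_2^2$ is at most $\sqrt2\le 2$, as the identity map shows.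

**Fact 3.** If $X$ has nontrivial type, there is a constant $C_0$ such that for every $n$ there is $N(n)$ with the following property: every subspace of $X$ of dimension at least $N(n)$ contains an $n$-dimensional subspace $F$ whose Banach–Mazur distance to $\ell_2^n$ is at most $2$ and which is the range of a projection $P:X\to F$ with $\|P\|\le C_0$.

The proof needs blocks inside a prescribed subspace $X_1$ that also ignore a prescribed finite-dimensional space $E$. To get the latter, take a larger block and discard the directions that see $E$.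

**Lemma 1.** Let $X$ have nontrivial type. There is a constant $C$ such that for every infinite-dimensional subspace $X_1\subset X$, every finite-dimensional $E\subset X$ and every $N\ge1$, there are $R:\ell_2^N\to X_1$ and $S:X\to\ell_2^N$ with $SR=I$, $S|_E=0$, $\|R\|\le C$, $\|S\|\le C$.

**Proof.** Put $M=N+\dim E$. By Fact 3 applied in $X_1$, there are an isomorphism $R_0$ of $\ell_2^M$ onto some $F\subset X_1$, scaled so that $\|R_0\|\le2$ and $\|R_0^{-1}\|\le1$, and a projection $P:X\to F$ with $\|P\|\le C_0$. Put $S_0=R_0^{-1}P:X\to\ell_2^M$. Then $\|S_0\|\le C_0$, and $S_0R_0=I$ because $P$ is the identity on $F$. The space $S_0E$ has dimension at most $\dim E$, so its orthogonal complement in $\ell_2^M$ has dimension at least $N$. Choose an $N$-dimensional subspace $G$ of this complement, identify it isometrically with $\ell_2^N$, and let $P_G$ be the orthogonal projection of $\ell_2^M$ onto $G$. Put $R=R_0|_G$ and $S=P_GS_0$. Then $SR=P_GS_0R_0|_G=P_G|_G=I$. If $e\in E$, then $S_0e\perp G$, so $Se=0$. The norm bounds hold with $C=\max(2,C_0)$. $\square$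

From here to the end of Section 9 we prove Theorem A. Let $X$ have nontrivial type, let $C$ be the constant of Lemma 1, and let $Z\subset X\oplus\ell_2$ fail AP$_s$.

## 6. Moving infinitely many vectors of $X$ into $Z$

**Step 1. Unit vectors of $X$ close to $Z$.** The purpose of this step is to show that $Z$ comes arbitrarily close to the unit sphere of $X$, even inside any finite-codimensional part of $X$. Otherwise $Z$ would be Hilbertian.

*Claim.* For every finite-codimensional subspace $X'\subset X$ and every $\delta>0$ there is $x\in X'$ with $\|x\|=1$ and $\operatorname{dist}(x,Z)<\delta$.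

Suppose not. By homogeneity, $\operatorname{dist}(x,Z)\ge\delta\|x\|$ for all $x\in X'$. Let $p:X\oplus\ell_2\to(X\oplus\ell_2)/X'\cong(X/X')\oplus\ell_2$ be the quotient map. Since $X/X'$ is finite-dimensional, its range is isomorphic to a Hilbert space. Let $z\in Z$ with $\|z\|=1$, let $x\in X'$, and put $\eta=\|z-x\|$. Then
$$\delta\|x\|\le\operatorname{dist}(x,Z)\le\eta,\qquad\|x\|\ge1-\eta,$$
so $\delta(1-\eta)\le\eta$, that is, $\eta\ge\delta/(1+\delta)$. Taking the infimum over $x\in X'$ we get $\|pz\|\ge\frac{\delta}{1+\delta}$ for unit $z\in Z$, so $p|_Z$ is an isomorphism onto its range, which is closed. Thus $Z$ is isomorphic to a closed subspace of a Hilbert space, and it has the AP and hence AP$_s$. This is a contradiction.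

**Step 2. Making $Z\cap X$ infinite-dimensional.** The purpose is to replace "close to $Z$" by "in $Z$" for infinitely many linearly independent vectors of $X$, by a small perturbation of the identity of $X\oplus\ell_2$. For the perturbation to be small, the approximated vectors should form a basic sequence, so we build one by Mazur's method.

Recall Mazur's lemma: if $F\subset X$ is finite-dimensional and $\varepsilon>0$, there is a finite-codimensional $X'\subset X$ with $\|e\|\le(1+\varepsilon)\|e+x\|$ for $e\in F$, $x\in X'$. For the proof, put $\delta=\varepsilon/(1+\varepsilon)$, let $u_1,\dots,u_m$ be a $\delta$-net of the unit sphere of $F$, choose $u_t^*\in X^*$ of norm one with $u_t^*(u_t)=1$, and let $X'=\bigcap_t\ker u_t^*$. For a unit vector $e\in F$ pick $t$ with $\|e-u_t\|\le\delta$. Then $\|e+x\|\ge|u_t^*(e+x)|=|u_t^*(e)|\ge1-\delta=1/(1+\varepsilon)$. The case of general $e$ follows by homogeneity.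

Choose $\varepsilon_n>0$ with $\prod_n(1+\varepsilon_n)\le2$. We pick inductively unit vectors $y_j\in X$ and vectors $z_j'\in Z$ with
$$\|y_j-z_j'\|\le2^{-j-4}.$$
The pair $y_1,z_1'$ comes from Step 1 with $X'=X$. Given $y_1,\dots,y_n$, let $X_n'$ be the space that Mazur's lemma gives for $F=\operatorname{span}\{y_1,\dots,y_n\}$ and $\varepsilon=\varepsilon_n$. Choose $y_{n+1}\in X_n'$ and $z_{n+1}'\in Z$ by Step 1. For scalars $a_j$ and $n<m$, apply the inequality once for each of the indices $n,n+1,\dots,m-1$:
$$\Big\|\sum_{j\le n}a_jy_j\Big\|\le\prod_{l=n}^{m-1}(1+\varepsilon_l)\Big\|\sum_{j\le m}a_jy_j\Big\|\le2\Big\|\sum_{j\le m}a_jy_j\Big\|.$$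
So $(y_j)$ is a normalized basic sequence with basis constant at most $2$. The coefficient $a_j$ satisfies $|a_j|=\|a_jy_j\|\le(2+2)\|\sum_la_ly_l\|$, as $a_jy_j$ is the difference of two partial sums. Hence the biorthogonal functionals have norm at most $4$. Let $y_j^*\in X^*$ be extensions of them to $X$ with the same norm.

Define
$$\tau:X\oplus\ell_2\to X\oplus\ell_2,\qquad\tau(x,h)=\sum_jy_j^*(x)(z_j'-y_j).$$
Then $\|\tau\|\le\sum_{j\ge1}4\cdot2^{-j-4}=\frac14<1$, so $\Phi=I+\tau$ is an isomorphism of $X\oplus\ell_2$ onto itself (Neumann series). Moreover $\Phi y_j=y_j+(z_j'-y_j)=z_j'$. The space $\Phi^{-1}Z$ is isomorphic to $Z$, so it fails AP$_s$, and it contains every $y_j=\Phi^{-1}z_j'$. The conclusion of Theorem A concerns $X$ only, so we may replace $Z$ by $\Phi^{-1}Z$. From now on,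
$$X_0:=\{x\in X:(x,0)\in Z\}\quad\text{is an infinite-dimensional subspace of }X.\tag{3}$$

## 7. A witness with null sequences

**Step 3.** The purpose is to rescale the witness so that the vectors and the functionals both tend to $0$ in norm, while the sizes are carried by an $s$-summable sequence of coefficients. This gives the compactness needed to choose the blocks.

Let $(\varphi_i),(z_i)$ be a witness on $Z$. Dropping terms with $\varphi_i\otimes z_i=0$ and scaling, we have $a_i:=\|\varphi_i\|\|z_i\|>0$, $\sum a_i^s<\infty$, $\sum_i\varphi_i(z)z_i=0$ on $Z$ and $\sum_i\varphi_i(z_i)=1$. There are infinitely many terms, as noted in Section 2. Put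
$$r_i=\sum_{j\ge i}a_j^s>0,\qquad b_i=(r_1/r_i)^{1/(2s)}.$$
Since $r_i\downarrow0$, we have $b_i\ge1$ and $b_i\to\infty$. Because $a_i^s=r_i-r_{i+1}$ and $r_i^{-1/2}\le t^{-1/2}$ for $0<t\le r_i$,
$$\sum_i(a_ib_i)^s=r_1^{1/2}\sum_i(r_i-r_{i+1})r_i^{-1/2}\le r_1^{1/2}\int_0^{r_1}t^{-1/2}\,dt=2r_1<\infty.$$
Put $\lambda_i=a_ib_i$ and $\psi_i=\varphi_i/(\|\varphi_i\|b_i^{1/2})$, and replace $z_i$ by $z_i/(\|z_i\|b_i^{1/2})$. The tensor $\varphi_i\otimes z_i$ has become $\lambda_i\psi_i\otimes z_i$, since $\lambda_i/(a_ib_i)=1$. The new $z_i$ and $\psi_i$ have norm $b_i^{-1/2}$. Finally extend each $\psi_i$ to $X\oplus\ell_2$ with the same norm. In summary,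
$$\|z_i\|\le1,\quad\|\psi_i\|\le1,\quad\|z_i\|\to0,\quad\|\psi_i\|\to0,\quad\sum_i\lambda_i^s<\infty,\tag{4}$$
$$\sum_i\lambda_i\psi_i(z)z_i=0\ \text{ for all }z\in Z,\qquad\sum_i\lambda_i\psi_i(z_i)=1.\tag{5}$$
Since $s\le1$, also $\sum_i\lambda_i<\infty$. Note that the first relation in (5) is available only for $z\in Z$. Write
$$z_i=(x_i,h_i),\qquad\psi_i=(x_i^*,g_i),\qquad x_i\in X,\ h_i\in\ell_2,\ x_i^*\in X^*,\ g_i\in\ell_2^*.$$
All these components have norm at most $1$, and each of the four sequences tends to $0$ in norm.

## 8. Blocks adapted to the witness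

**Step 4.** The purpose is to choose the blocks $G_k$ and the operators $R_k,S_k$ so that the terms of (2) decay geometrically on the witness, uniformly in $i$.

*Cutting $\ell_2$.* Let $D_n$ be the projection of $\ell_2$ onto the first $n$ coordinates, $D_0=0$. Then $D_n\to I$ pointwise on $\ell_2$, $D_n^*\to I$ pointwise on $\ell_2^*$, and all these operators have norm at most $1$. A bounded sequence of operators that converges pointwise to $I$ converges uniformly on compact sets, and $\{h_i\}\cup\{0\}$ and $\{g_i\}\cup\{0\}$ are compact. So there are $0=n_0<n_1<n_2<\cdots$ such that for all $k\ge1$ and all $i$,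
$$\|(I-D_{n_k})h_i\|\le2^{-k-1},\qquad\|(I-D_{n_k}^*)g_i\|\le2^{-k-1}.$$
Put $P_k=D_{n_k}-D_{n_{k-1}}$, $G_k=P_k\ell_2$, $h_{i,k}=P_kh_i$, $g_{i,k}=g_i|_{G_k}$. We have $h_{i,k}=D_{n_k}(I-D_{n_{k-1}})h_i$. Also $g_{i,k}=\big((I-D_{n_{k-1}}^*)g_i\big)|_{G_k}$, since every $v\in G_k$ satisfies $v=(I-D_{n_{k-1}})v$. For $k\ge2$ both therefore have norm at most $2^{-k}$. For $k=1$ they have norm at most $\|h_i\|\le1$ and $\|g_i\|\le1$. Hence
$$\|h_{i,k}\|,\ \|g_{i,k}\|\le2^{1-k}\ \text{ for all }i,k,\qquad h_i=\sum_kh_{i,k},\qquad g_i(h_j)=\sum_kg_{i,k}(h_{j,k}).\tag{6}$$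

*Controlling the $X$-components.* Since $x_i\to0$ and $x_i^*\to0$, for each $k$ there is $m$ with $\|x_i\|,\|x_i^*\|\le2^{-k}$ for $i>m$. Let $E_k=\operatorname{span}\{x_1,\dots,x_m\}\subset X$ and $\Lambda_k=\operatorname{span}\{x_1^*,\dots,x_m^*\}\subset X^*$. These are finite-dimensional, and
$$\operatorname{dist}(x_i,E_k)\le2^{-k},\qquad\operatorname{dist}(x_i^*,\Lambda_k)\le2^{-k}\qquad\text{for all }i.$$

*Choosing the operators.* Inductively on $k$, we choose $R_k:G_k\to X$ and $S_k:X\to G_k$ with $\|R_k\|,\|S_k\|\le C$, $S_kR_k=I_{G_k}$ and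
$$R_k(G_k)\subset X_0\cap\bigcap_{f\in\Lambda_k}\ker f\cap\bigcap_{l<k}\ker S_l,\qquad S_k=0\ \text{ on }\ E_k+\sum_{l<k}R_l(G_l).$$
This is Lemma 1 with $N=\dim G_k$ (note that $G_k$ is isometric to $\ell_2^N$), with $X_1$ the intersection on the left, and with $E$ the finite-dimensional sum on the right. The intersection has finite codimension in $X_0$, because $\Lambda_k$ is finite-dimensional and the $S_l$ have finite rank. By (3) it is infinite-dimensional, as the lemma requires.

*What was gained.* For all $i,k,l$,
$$S_lR_k=\delta_{lk}I,\qquad\|S_kx_i\|\le C2^{-k},\qquad\|x_i^*R_k\|\le C2^{-k},\qquad R_k(G_k)\subset X_0\subset Z.\tag{7}$$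
For the first relation: if $l<k$, then $R_k(G_k)\subset\ker S_l$; if $l>k$, then $S_l$ vanishes on $R_k(G_k)$. For the second, pick $e\in E_k$ with $\|x_i-e\|\le2^{-k}$; then $S_kx_i=S_k(x_i-e)$. For the third, pick $f\in\Lambda_k$ with $\|x_i^*-f\|\le2^{-k}$; then $x_i^*R_k=(x_i^*-f)R_k$.

## 9. The subspace $W$ and its trace

**Step 5.** The purpose is to write down $w_i=$ "$Uz_i$" and $f_i=$ "$\psi_i\circ V$" as convergent series, with $U,V$ as in (2), and to repeat the computation of Section 3. Define
$$w_i=x_i-\sum_kR_kS_kx_i+\sum_kR_kh_{i,k}\in X,\qquad f_i=x_i^*-\sum_kx_i^*R_kS_k+\sum_kg_{i,k}S_k\in X^*.$$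
By (6) and (7) the terms are bounded by
$$\|R_kS_kx_i\|\le C^22^{-k},\quad\|R_kh_{i,k}\|\le C2^{1-k},\quad\|x_i^*R_kS_k\|\le C^22^{-k},\quad\|g_{i,k}S_k\|\le C2^{1-k},\tag{8}$$
so the series converge absolutely and $\|w_i\|,\|f_i\|\le1+C^2+2C$. Let
$$W=\overline{\operatorname{span}}\{w_i\}\subset X.$$
Since the norms of $f_i$ and $w_i$ are bounded, $\sum_i(\lambda_i\|f_i\|\|w_i\|)^s<\infty$. We show that $\sum_i\lambda_if_i(w)w_i=0$ for all $w\in W$ and that $\sum_i\lambda_if_i(w_i)=1$. Then $(\lambda_if_i|_W),(w_i)$ is a witness on $W$, so $W$ fails AP$_s$ (and so is infinite-dimensional), and Theorem A is proved.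

**(a) The numbers $f_i(w_j)$.** We first compute these; this is the analogue of (1). Applying $S_l$ to $w_j$ term by term and using $S_lR_k=\delta_{lk}I$,
$$S_lw_j=S_lx_j-S_lx_j+h_{j,l}=h_{j,l}.$$
Therefore
$$f_i(w_j)=x_i^*(w_j)-\sum_kx_i^*R_kh_{j,k}+\sum_kg_{i,k}(h_{j,k}).$$
Here $x_i^*(w_j)=x_i^*(x_j)-\sum_kx_i^*R_kS_kx_j+\sum_kx_i^*R_kh_{j,k}$. The sums with $x_i^*R_kh_{j,k}$ cancel, and $\sum_kg_{i,k}(h_{j,k})=g_i(h_j)$ by (6). Since $x_i^*(x_j)+g_i(h_j)=\psi_i(z_j)$ and $\psi_i|_X=x_i^*$,
$$f_i(w_j)=\psi_i(z_j)-\sum_k\psi_i(R_kS_kx_j).\tag{9}$$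

**(b) Relations among the $z_i$ pass to the $w_i$.** This replaces "apply $U$", which we cannot do, since $U$ is not a bounded operator. *Claim:* if $(c_i)$ is a bounded scalar sequence and $\sum_i\lambda_ic_iz_i=0$, then $\sum_i\lambda_ic_iw_i=0$. Taking components, $\sum_i\lambda_ic_ix_i=0$ and $\sum_i\lambda_ic_ih_i=0$. By (8), $\sum_i\lambda_i|c_i|\sum_k(C^22^{-k}+C2^{1-k})<\infty$, so we may interchange the sums over $i$ and $k$. For each fixed $k$ the operators $R_kS_k$ and $R_kP_k$ are bounded and pass through the sum over $i$. Thus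
$$\sum_i\lambda_ic_iw_i=\sum_i\lambda_ic_ix_i-\sum_kR_kS_k\Big(\sum_i\lambda_ic_ix_i\Big)+\sum_kR_kP_k\Big(\sum_i\lambda_ic_ih_i\Big)=0.$$

**(c) The operator is zero.** We verify the relation first on each $w_j$. By (5) with $z=z_j$ and (b) with $c_i=\psi_i(z_j)$,
$$\sum_i\lambda_i\psi_i(z_j)w_i=0.$$
For each $k$ the vector $R_kS_kx_j$ lies in $X_0\subset Z$; this is where Step 2 is used. So (5) with $z=R_kS_kx_j$ and (b) with $c_i=\psi_i(R_kS_kx_j)$ give
$$\sum_i\lambda_i\psi_i(R_kS_kx_j)w_i=0\qquad\text{for every }k.$$
Since $|\psi_i(R_kS_kx_j)|\le C^22^{-k}$, $\sum\lambda_i<\infty$ and the $w_i$ are bounded, we may sum the last relation over $k$ and interchange the sums. By (9), $\sum_i\lambda_if_i(w_j)w_i=0$ for every $j$. The map $w\mapsto\sum_i\lambda_if_i(w)w_i$ is linear and bounded, so it vanishes on $W$.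

**(d) The trace is one.** Here we show that the lost part of the trace vanishes block by block, by finite-dimensional linear algebra. By (9) and (5), and by absolute convergence,
$$\sum_i\lambda_if_i(w_i)=1-\sum_k\sum_i\lambda_i\psi_i(R_kS_kx_i).$$
Fix $k$, and let $(e_m)$ be a basis of $G_k$ with dual basis $(e_m^*)\subset G_k^*$. Expanding $S_kx_i=\sum_me_m^*(S_kx_i)e_m$,
$$\sum_i\lambda_i\psi_i(R_kS_kx_i)=\sum_m\sum_i\lambda_i\,e_m^*(S_kx_i)\,\psi_i(R_ke_m)=\sum_me_m^*S_k\Big(\sum_i\lambda_i\psi_i(R_ke_m)x_i\Big).$$
Since $R_ke_m\in Z$, relation (5) gives $\sum_i\lambda_i\psi_i(R_ke_m)z_i=0$. The vector in parentheses is the $X$-component of this sum, so it is $0$. Hence each block contributes $0$ and $\sum_i\lambda_if_i(w_i)=1$. This proves Theorem A, and with it Theorem B. $\square$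

## 10. Hilbert spaces of any dimension

**Theorem C.** Let $H$ be any Hilbert space, of any dimension.

1. $X$ has the HAP if and only if $X\oplus H$ has the HAP.
2. If $X$ has nontrivial type and $0<s\le1$, then all subspaces of $X$ have AP$_s$ if and only if all subspaces of $X\oplus H$ have AP$_s$.

**Proof.** The "if" parts hold because $X\subset X\oplus H$. For the "only if" parts we reduce to $\ell_2$, using that a witness lives on a separable subspace. In case 1 put $s=1$; then $X$ has nontrivial type by Fact 2. Suppose that $Z\subset X\oplus H$ fails AP$_s$, with witness $(\varphi_i),(z_i)$. Let $Z_1=\overline{\operatorname{span}}\{z_i\}$. The restrictions $\varphi_i|_{Z_1}$ have norms at most $\|\varphi_i\|$, the relation $\sum\varphi_i(z)z_i=0$ holds on $Z_1$, and $\sum\varphi_i(z_i)\ne0$. So $(\varphi_i|_{Z_1}),(z_i)$ is a witness on $Z_1$, and $Z_1$ fails AP$_s$. The $H$-components of the $z_i$ span a separable subspace of $H$, whose closure embeds isometrically in $\ell_2$. Thus $Z_1$ is isometric to a subspace of $X\oplus\ell_2$. By Theorem A, some subspace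 of $X$ fails AP$_s$. $\square$

## 11. A second summand with a shrinking FDD

A *finite-dimensional decomposition* (FDD) of a Banach space $Y$ is a sequence $(Y_j)$ of nonzero finite-dimensional subspaces such that every $y\in Y$ has a unique expansion $y=\sum_jy_j$ with $y_j\in Y_j$. The partial sum projections $D_ny=\sum_{j\le n}y_j$ (with $D_0=0$) are then uniformly bounded and converge pointwise to $I$. The FDD is *shrinking* if also $D_n^*g\to g$ in norm for every $g\in Y^*$. The unit vector basis of $\ell_2$ gives a shrinking FDD. That of $\ell_1$ does not: for $g=(1,1,1,\dots)\in\ell_\infty=\ell_1^*$ we have $\|g-D_n^*g\|=1$ for all $n$.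

**Theorem D.** Let $Y$ have a shrinking FDD $(Y_j)$ with partial sum projections $D_n$, and put $Y(m,n)=\operatorname{span}\bigcup_{m<j\le n}Y_j$. Assume there is a constant $C$ such that

(†) for every infinite-dimensional subspace $X_1\subset X$, every finite-dimensional $E\subset X$ and all $m<n$, there are $R:Y(m,n)\to X_1$ and $S:X\to Y(m,n)$ with $SR=I$, $S|_E=0$, $\|R\|,\|S\|\le C$.

Let $0<s\le1$. If all subspaces of $X$ and all subspaces of $Y$ have AP$_s$, then all subspaces of $X\oplus Y$ have AP$_s$.

For $Y=\ell_2$ with its unit vector basis, (†) is exactly the conclusion of Lemma 1, valid whenever $X$ has nontrivial type.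

**Proof.** Suppose that $Z\subset X\oplus Y$ fails AP$_s$. We go through the five steps with $Y$ in place of $\ell_2$ and produce a subspace of $X$ failing AP$_s$, a contradiction.

**Step 1.** The claim is the same, but the Hilbert space argument must be replaced. If the claim fails for $X'$ and $\delta$, the same computation shows that the quotient map by $X'$ embeds $Z$ isomorphically in $(X/X')\oplus Y$, where $\dim X/X'<\infty$. Let $V\subset Z$ be the kernel of the resulting finite-rank map $Z\to X/X'$. It is a closed finite-codimensional subspace of $Z$ that embeds in $Y$, so $V$ has AP$_s$. We show that then $Z$ has AP$_s$, a contradiction. Let $P:Z\to V$ be a bounded projection onto $V$, and write $I-P=\sum_m\alpha_m\otimes c_m$, a finite sum with $\alpha_m\in Z^*$, $c_m\in Z$. Let $\sum_i(\|\varphi_i\|\|z_i\|)^s<\infty$ and $\sum_i\varphi_i(z)z_i=0$ on $Z$. Then $\sum_i\varphi_i|_V\otimes Pz_i$ is $s$-summable in the same sense, and for $v\in V$ we have $\sum_i\varphi_i(v)Pz_i=P\big(\sum_i\varphi_i(v)z_i\big)=0$. So AP$_s$ of $V$ gives $\sum_i\varphi_i(Pz_i)=0$.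 Moreover,
$$\sum_i\varphi_i\big((I-P)z_i\big)=\sum_m\sum_i\alpha_m(z_i)\varphi_i(c_m)=\sum_m\alpha_m\Big(\sum_i\varphi_i(c_m)z_i\Big)=0.$$
Adding, $\sum_i\varphi_i(z_i)=0$.

**Step 2.** The purpose is again (3). The basic sequence $(y_j)$ and the functionals $y_j^*$ live in $X$ and $X^*$, and $\tau$ depends only on the $X$-component. So the argument is the same word for word on $X\oplus Y$, and gives (3).

**Step 3.** The rescaling used nothing about $\ell_2$. It gives (4) and (5) with $h_i\in Y$ and $g_i\in Y^*$ of norm at most $1$ tending to $0$.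

**Step 4.** We cut $Y$ along the FDD. Put $\kappa=\sup_n\|D_n\|$; then $1\le\kappa<\infty$. Since $D_n\to I$ on $Y$ and, by the shrinking hypothesis, $D_n^*\to I$ on $Y^*$, uniformly on compact sets, $(n_k)$ can be chosen as before. Put $P_k=D_{n_k}-D_{n_{k-1}}$, $G_k=P_kY=Y(n_{k-1},n_k)$, $h_{i,k}=P_kh_i$ and $g_{i,k}=g_i|_{G_k}$. Then
$$\|h_{i,k}\|=\|D_{n_k}(I-D_{n_{k-1}})h_i\|\le\kappa2^{1-k},$$
and, since $g_{i,k}=\big((I-D_{n_{k-1}}^*)g_i\big)|_{G_k}$, also $\|g_{i,k}\|\le2^{1-k}$ (for $k=1$ use $\|h_i\|,\|g_i\|\le1$). The two expansions in (6) hold as before. Choose $E_k$ and $\Lambda_k$ as before, and $R_k,S_k$ by (†) in place of Lemma 1, with $m=n_{k-1}$ and $n=n_k$. The relations (7) follow for the same reasons.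

**Step 5.** Define $w_i$, $f_i$, $W$ by the same formulas. In (8) only the second bound changes, to $\|R_kh_{i,k}\|\le C\kappa2^{1-k}$. So $\|w_i\|,\|f_i\|\le1+C^2+2C\kappa$, and the estimate in (b) becomes $\sum_i\lambda_i|c_i|\sum_k(C^22^{-k}+C\kappa2^{1-k})<\infty$. Parts (a), (c) and (d) use only (5), (7), the expansions in (6), absolute convergence and a basis of the finite-dimensional space $G_k$, so they hold verbatim. Hence $W\subset X$ fails AP$_s$, which contradicts the hypothesis on $X$. $\square$
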